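# The central limit theorem for stationary demimartingales

## 1. Theorem A and the words in it

**Theorem A.** Let $S_0\equiv 0$ and let $\{S_n,n\ge1\}$ be an $L^2$-demimartingale whose difference sequence $\{X_n=S_n-S_{n-1},n\ge1\}$ is strictly stationary and ergodic, with
$$0<\sigma^2=\operatorname{Var}(X_1)+2\sum_{j=2}^\infty\operatorname{Cov}(X_1,X_j)<\infty .$$
Then $n^{-1/2}S_n\xrightarrow{\mathcal L}\sigma Z$ as $n\to\infty$, where $Z$ is a standard normal random variable.

The statement was posed as a conjecture by Newman (1984), and is quoted as such by B. L. S. Prakasa Rao; the theorem says that the conjecture is true. Sections 1–5 prove it. From Section 6 on we prove two further results, Theorems B and C: a functional limit theorem without ergodicity, a description of all possible limits, and an example showing that the summability condition cannot be dropped.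

**Definition (demimartingale, Newman and Wright (1982)).** A sequence of integrable random variables $\{S_n,n\ge1\}$ is a demimartingale if for every $j\ge1$
$$E[(S_{j+1}-S_j)f(S_1,\dots,S_j)]\ge0 \tag{1}$$
for all componentwise nondecreasing $f:\mathbb R^j\to\mathbb R$ for which the expectation is defined. It is an $L^2$-demimartingale if also $E[S_n^2]<\infty$ for all $n$.

So the next increment may be correlated with the past, but only in one direction: monotone functions of the past partial sums never push it down on average. Two features matter later. The increment enters (1) linearly, and the past enters through monotone functions only.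

**Definition (stationary, ergodic).** The sequence $X=(X_1,X_2,\dots)$ is strictly stationary if $X$ and $\theta X=(X_2,X_3,\dots)$ have the same law on $\mathbb R^{\mathbb N}$. The invariant $\sigma$-field $\mathcal I$ consists of the events $\{X\in B\}$ with $B\subset\mathbb R^{\mathbb N}$ Borel and $\theta^{-1}B=B$. The sequence is ergodic if every event of $\mathcal I$ has probability $0$ or $1$.

We use the $L^1$ ergodic theorem: if $X$ is stationary and $E|h(X)|<\infty$, then $\frac1q\sum_{m=0}^{q-1}h(\theta^mX)\to E[h(X)\mid\mathcal I]$ in $L^1$ as $q\to\infty$. In the ergodic case the limit is the constant $E[h(X)]$.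

For context: a sequence is *associated* if any two coordinatewise nondecreasing functions of finitely many of its terms have nonnegative covariance, whenever this is defined. Newman (1980, 1984) proved the conclusion of Theorem A for partial sums of mean zero, strictly stationary, associated sequences with finite $\sigma^2$. Such partial sums form a demimartingale: $X_{j+1}$ and $f(S_1,\dots,S_j)$ are both nondecreasing functions of $(X_1,\dots,X_{j+1})$. Example 3 below shows that demimartingales can be far from associated.

## 2. Four examples by hand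

**Example 1 (uncorrelated martingale differences).** If $\{S_n\}$ is an $L^2$ martingale, then (1) holds with equality. For bounded $f$ this is the martingale property. For general $f$ let $\Delta=S_{j+1}-S_j$ and truncate $f$ to $f_c=\max(-c,\min(f,c))$. Then $E(\Delta f_c)^+=E(\Delta f_c)^-$, and both sides increase to $E(\Delta f)^{+}$ and $E(\Delta f)^-$ as $c\to\infty$. So if $E[\Delta f]$ is defined, it is $0$.

**Example 2 (moving average of signs).** Let $\varepsilon_0,\varepsilon_1,\dots$ be i.i.d. with $P(\varepsilon_i=\pm1)=\frac12$ and $X_n=\varepsilon_n+\varepsilon_{n-1}$. Then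
$$S_n=\varepsilon_0+2(\varepsilon_1+\dots+\varepsilon_{n-1})+\varepsilon_n .$$
To check (1), note that $E[\varepsilon_{j+1}f(S_1,\dots,S_j)]=0$ by independence. Among $S_1,\dots,S_j$ only $S_j$ involves $\varepsilon_j$, and with coefficient $1$. So, given $\varepsilon_0,\dots,\varepsilon_{j-1}$, the average of $\varepsilon_jf$ over $\varepsilon_j=\pm1$ is half the difference of two values of $f$, the first at the larger argument, hence $\ge0$. This is not a martingale, since $E[X_2S_1]=1$. The sequence is ergodic, being a function of the i.i.d. sequence that commutes with the shift. Here $\operatorname{Var}X_1=2$, $\operatorname{Cov}(X_1,X_2)=1$, the other covariances vanish, and $\sigma^2=4$. Theorem A is visible directly: $S_n=2(\varepsilon_1+\dots+\varepsilon_n)+\varepsilon_0-\varepsilon_n$, so $n^{-1/2}S_n\to2Z$ in law.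

**Example 3 (random scale).** Let $\xi_n$ be i.i.d. signs, $V$ independent of them with $P(V=1)=P(V=9)=\frac12$, and $X_n=\sqrt V\,\xi_n$. The partial sums form a martingale, hence a demimartingale. The covariances vanish and $\sigma^2=E V=5$. Given $V$, the classical central limit theorem applies, so $n^{-1/2}S_n\to\sqrt V Z$ in law with $V,Z$ independent. Its fourth moment is $3E[V^2]=123$, while that of $\sqrt5\,Z$ is $75$; so the limit is not $\sigma Z$. The sequence is stationary but not ergodic: $\{|X_n|=3\ \forall n\}$ is invariant with probability $\frac12$. So ergodicity cannot be dropped in Theorem A. Nor is the sequence associated: $P(X_1=3)=\frac14$, $P(X_2>-3)=\frac34$, but $P(X_1=3,X_2>-3)=\frac18<\frac3{16}$.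

**Example 4 (Gaussian).** If $X$ is stationary, centered, Gaussian with nonnegative summable covariances, then $n^{-1/2}S_n$ is exactly $N(0,E[S_n^2]/n)$, and $E[S_n^2]/n\to\sigma^2$ (computed in (F2) below). Here there is nothing to prove beyond the variance.

## 3. Covariances, and Lipschitz functions of the past

In this section assume only: $S_0=0$, $\{S_n\}$ is an $L^2$-demimartingale, $\{X_n\}$ is strictly stationary, and $\sigma^2<\infty$. Neither ergodicity nor $\sigma^2>0$ is used. Write $r(k)=E[X_1X_{1+k}]$ and, for $\ell\ge1$, $m\ge0$,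
$$D_m=D_m^{(\ell)}=S_{m+\ell}-S_m,\qquad v_\ell=E[S_\ell^2].$$

**(F1)** Let $m\ge1$ and $1\le n_1,\dots,n_k\le m$, not necessarily distinct. Suppose $x\mapsto f(x_{n_1},\dots,x_{n_k})$ is nondecreasing on $\mathbb R^m$ and $f(S_{n_1},\dots,S_{n_k})\in L^2$. Then $E[D_mf(S_{n_1},\dots,S_{n_k})]\ge0$.

*Proof.* We have $D_m=\sum_{j=m}^{m+\ell-1}X_{j+1}$. For each such $j\ge m$ the variable $f(S_{n_1},\dots,S_{n_k})$ is a nondecreasing function of $(S_1,\dots,S_j)$, and its product with $X_{j+1}$ is integrable. Sum the inequalities (1). $\square$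

**(F2)** $EX_n=0$; $r(k)\ge0$ for all $k$; $v_\ell\le\sigma^2\ell$; and $v_\ell/\ell\to\sigma^2$.

*Proof.* Taking $f\equiv1$ and $f\equiv-1$ in (1) with $j=1$ gives $EX_2=0$, so $EX_n=0$ for all $n$ by stationarity. For $k\ge1$, take $j=k$ and $f(S_1,\dots,S_k)=S_1=X_1$: $r(k)=E[X_{k+1}S_1]\ge0$. So $\sigma^2=r(0)+2\sum_{k\ge1}r(k)$ is a convergent series of nonnegative terms. Expanding the square and using stationarity,
$$\frac{v_\ell}\ell=r(0)+2\sum_{k=1}^{\ell-1}\Big(1-\frac k\ell\Big)r(k),$$
which increases to $\sigma^2$ by monotone convergence. $\square$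

**(F3)** Let $\delta_\ell=\sum_{j=1}^\ell\sum_{b\ge j}r(b)$. For $0\le i\le m$ we have $0\le E[D_mS_i]\le\delta_\ell$. Moreover $\delta_\ell/\ell\to0$.

*Proof.* Expanding,
$$E[D_mS_i]=\sum_{j=1}^\ell\sum_{i'=1}^i r(m+j-i').$$
For fixed $j$ the arguments $m+j-i'$ are distinct integers, all $\ge j$ because $i'\le i\le m$. Since $r\ge0$, the inner sum lies between $0$ and $\sum_{b\ge j}r(b)$. The numbers $\sum_{b\ge j}r(b)$ tend to $0$ as $j\to\infty$, so their Cesàro means $\delta_\ell/\ell$ tend to $0$. $\square$

In words: a window of length $\ell$ carries variance of order $\ell$, but its covariance with any $S_i$ from the past is $o(\ell)$, uniformly in the past. In Example 2, $\delta_\ell=1$ for every $\ell$, and $v_\ell=4\ell-2$.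

The next fact moves from monotone functions of the past to Lipschitz ones, in particular to complex exponentials.

**(F4)** Let $m\ge1$, $0\le n_1,\dots,n_k\le m$, and let $f:\mathbb R^k\to\mathbb C$ satisfy $|f(x)-f(y)|\le\sum_ic_i|x_i-y_i|$. Then
$$\big|E[D_mf(S_{n_1},\dots,S_{n_k})]\big|\le\sum_ic_iE[D_mS_{n_i}]\le\delta_\ell\sum_ic_i .$$

*Proof.* Coordinates with $n_i=0$ equal the constant $S_0=0$ and may be removed. If none remains, $f$ is constant and the left side is $0$, since $ED_m=0$. Otherwise choose $\theta\in\mathbb R$ so that the left side equals $E[D_mf_0]$ with $f_0=\operatorname{Re}(e^{-i\theta}f)$. The real function $f_0$ satisfies the same Lipschitz bound. Hence $x\mapsto\sum_ic_ix_i-f_0(x)$ is nondecreasing in each coordinate, and this survives if some of the indices coincide. It has linear growth, so it gives an $L^2$ variable. By (F1), $\sum_ic_iE[D_mS_{n_i}]-E[D_mf_0]\ge0$. Apply (F3). $\square$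

A first consequence: if $r(k)=0$ for all $k\ge1$, then $\delta_1=0$ and (F4) gives $E[X_{m+1}f(S_1,\dots,S_m)]=0$ for all bounded Lipschitz $f$. These determine the conditional expectation, so $\{S_n\}$ is a martingale.

## 4. Block factorization and the one-step expansion

**Factorization by covariances.** A natural first try is to cut $S_n$ into blocks and show that the characteristic function of the sum nearly factors, with an error bounded by covariances between blocks. For demimartingales no such bound exists. In Example 3 all covariances vanish, yet at $t=\pi/4$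
$$E e^{it(X_1+X_2)}=E\cos^2(t\sqrt V)=\tfrac12,\qquad E e^{itX_1}\,E e^{itX_2}=\big(E\cos(t\sqrt V)\big)^2=0 .$$
The reason is visible in (1): it controls the future only through the linear quantity $D_m$, not through nonlinear functions of $D_m$.

**Expansion one step at a time.** So let us use the future only linearly, as one does for martingales. With $\varphi_n(m)=Ee^{itS_m/\sqrt n}$,
$$\varphi_n(m+1)-\varphi_n(m)\approx\frac{it}{\sqrt n}E\big[e^{itS_m/\sqrt n}X_{m+1}\big]-\frac{t^2}{2n}E\big[e^{itS_m/\sqrt n}X_{m+1}^2\big].$$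
The second term can be handled by ergodicity: on average $X_{m+1}^2$ acts like the constant $r(0)$. For a martingale the first term is $0$, and summing over $m$ leads to $\Phi(u)-1=-\frac{t^2}2r(0)\int_0^u\Phi$ for the limit $\Phi(u)$ of $\varphi_n(\lfloor nu\rfloor)$. For a demimartingale (F4) with $\ell=1$ bounds the first term by $t^2\delta_1/n$. There are about $nu$ such terms, so the total is bounded by $t^2u\,\delta_1$: bounded, but not small, and of the same size as the main term.

This is not a defect of the estimate. In Example 2, for $m\ge1$, write $S_m=A+\varepsilon_m$ with $A$ independent of $\varepsilon_m$. Then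
$$E\big[e^{itS_m/\sqrt n}X_{m+1}\big]=E\big[e^{itS_m/\sqrt n}\varepsilon_m\big]=i\sin\!\big(\tfrac t{\sqrt n}\big)Ee^{itA/\sqrt n}=i\tan\!\big(\tfrac{t}{\sqrt n}\big)\varphi_n(m)$$
for large $n$. So the first-order terms sum to a quantity converging to $-t^2\int_0^u\Phi$, exactly as large as the second-order contribution $-\frac{t^2}2\cdot2\int_0^u\Phi$. Their total is $-\frac{\sigma^2t^2}2\int_0^u\Phi$ with $\sigma^2=4$. The first-order term carries half of the variance, and (1) gives only a bound for it, not its value.

**Longer windows.** The way past this is to increase the step but not the spacing: compare $S_{m+\ell}$ with $S_m$ for every $m$, with $\ell$ fixed while $n\to\infty$. Telescoping now produces $\ell(\Phi(u)-1)$ on the left and $-\frac{t^2}2v_\ell\int_0^u\Phi$ from the second-order terms. Both are of order $\ell$. The first-order terms contribute at most $t^2u\,\delta_\ell=o(\ell)$. Divide by $\ell$, let $\ell\to\infty$, and the uncontrolled part disappears. In Example 2 the first-order sum is $-t^2\int_0^u\Phi$ for every $\ell$, since $D_m$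 contains $\varepsilon_m$ exactly once. The second-order sum is $-\frac{t^2}{2}(4\ell-2)\int_0^u\Phi$, and together they give $-2\ell t^2\int_0^u\Phi$.

The order of limits matters. With $\ell$ fixed and $n\to\infty$ first, ergodicity can be applied to $D_m^2$, about which (1) says nothing.

## 5. Proof of Theorem A with windows of fixed length

Fix $t\in\mathbb R$. Put $\varphi_n(m)=Ee^{itS_m/\sqrt n}$ and $\Phi_n(u)=\varphi_n(\lfloor nu\rfloor)$ for $u\ge0$.

**Step 1.** *We extract a continuous subsequential limit of $\Phi_n$.* By stationarity and (F2), $E|S_b-S_a|\le\sqrt{v_{|b-a|}}\le\sigma\sqrt{|b-a|}$, so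
$$|\varphi_n(b)-\varphi_n(a)|\le|t|\sigma\sqrt{\frac{|b-a|}n},\qquad|\Phi_n(u)-\Phi_n(u')|\le|t|\sigma\sqrt{|u-u'|+\frac1n}. \tag{2}$$
Take any subsequence of the integers. By a diagonal argument there is a further subsequence along which $\Phi_n(u)$ converges for all rational $u\in[0,1]$. By (2), for any $u\in[0,1]$ the numbers $\Phi_n(u)$ are then Cauchy along it: compare with a nearby rational. So $\Phi_n\to\Phi$ pointwise on $[0,1]$. The limit is continuous by (2), with $\Phi(0)=1$ and $|\Phi|\le1$. All limits in $n$ below are along this subsequence, until Step 6. Fix $\ell\ge1$ and $u\in[0,1]$, and put $N=\lfloor nu\rfloor$.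

**Step 2.** *We telescope with overlapping windows.* Cancelling common terms and using (2) for fixed $j<\ell$,
$$\sum_{m=0}^{N-1}\big(\varphi_n(m+\ell)-\varphi_n(m)\big)=\sum_{j=0}^{\ell-1}\big(\varphi_n(N+j)-\varphi_n(j)\big)\longrightarrow\ell\,(\Phi(u)-1). \tag{3}$$
On the other hand, $e^{itS_{m+\ell}/\sqrt n}-e^{itS_m/\sqrt n}=e^{itS_m/\sqrt n}(e^{itD_m/\sqrt n}-1)$ and $|e^{ix}-1-ix+\frac{x^2}2|\le x^2\min(1,|x|)$. So
$$\varphi_n(m+\ell)-\varphi_n(m)=\frac{it}{\sqrt n}E\big[e^{itS_m/\sqrt n}D_m\big]-\frac{t^2}{2n}E\big[e^{itS_m/\sqrt n}D_m^2\big]+R_{n,m}, \tag{4}$$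
where, since $D_m$ has the law of $S_\ell$,
$$|R_{n,m}|\le\frac{t^2}nE\big[S_\ell^2\min(1,|t||S_\ell|/\sqrt n)\big].$$
Hence $\sum_{m<N}|R_{n,m}|\le ut^2E[S_\ell^2\min(1,|t||S_\ell|/\sqrt n)]\to0$ by dominated convergence, $\ell$ being fixed.

**Step 3.** *We bound the first-order terms by $o(\ell)$.* The function $x\mapsto e^{itx/\sqrt n}$ is Lipschitz with constant $|t|/\sqrt n$. By (F4), $|E[e^{itS_m/\sqrt n}D_m]|\le|t|\delta_\ell/\sqrt n$ for $m\ge1$. For $m=0$ the expectation is $ED_0=0$. There are $N\le nu$ terms, so
$$\Big|\sum_{m<N}\frac{it}{\sqrt n}E\big[e^{itS_m/\sqrt n}D_m\big]\Big|\le t^2u\,\delta_\ell. \tag{5}$$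

**Step 4.** *We replace $D_m^2$ by the constant $v_\ell$ in the second-order terms, using ergodicity.* The claim is
$$\frac1n\sum_{m<N}E\big[e^{itS_m/\sqrt n}(D_m^2-v_\ell)\big]\to0. \tag{6}$$
Fix $q\ge1$ and split $\{0,\dots,N-1\}$ into consecutive groups $\{b,\dots,b+q-1\}$, plus fewer than $q$ leftover indices. Each term is at most $2v_\ell$ in absolute value, so the leftovers contribute at most $2qv_\ell/n\to0$. Inside a group replace $e^{itS_m/\sqrt n}$ by $e^{itS_b/\sqrt n}$. The pair $(S_m-S_b,D_m)$ has the law of $(S_{m-b},D_{m-b})$, so the error for each $m$ is at most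
$$\max_{0\le c<q}E\big[\min(2,|t||S_c|/\sqrt n)\,(D_c^2+v_\ell)\big]\to0$$
by dominated convergence. Averaging with weight $\frac1n$ over at most $n$ indices, the total error tends to $0$. What remains in a group is at most
$$E\Big|\sum_{m=b}^{b+q-1}(D_m^2-v_\ell)\Big|=q\,\varepsilon_q,\qquad\varepsilon_q=E\Big|\frac1q\sum_{m=0}^{q-1}D_m^2-v_\ell\Big| .$$
There are at most $n/q$ groups, so the $\limsup_n$ of the absolute value of the left side of (6) is at most $\varepsilon_q$. Now $D_m^2=h(\theta^mX)$ with $h(X)=(X_1+\dots+X_\ell)^2$ integrable. By ergodicity and the $L^1$ ergodic theorem $\varepsilon_q\to0$ as $q\to\infty$, and (6) follows.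

**Step 5.** *We obtain an approximate integral equation for $\Phi$.* Since $\frac1n\sum_{m<N}\varphi_n(m)=\int_0^{N/n}\Phi_n(s)\,ds\to\int_0^u\Phi(s)\,ds$ by bounded convergence, (6) shows that the second-order terms of (4) sum to a quantity converging to $-\frac{t^2}2v_\ell\int_0^u\Phi(s)\,ds$. Combine this with (3), (4), (5) and divide by $\ell$:
$$\Big|\Phi(u)-1+\frac{t^2}2\frac{v_\ell}\ell\int_0^u\Phi(s)\,ds\Big|\le t^2u\,\frac{\delta_\ell}\ell\qquad\text{for every }\ell\ge1. \tag{7}$$

**Step 6.** *We let $\ell\to\infty$ and solve.* The function $\Phi$ does not depend on $\ell$. By (F2) and (F3),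
$$\Phi(u)=1-\frac{\sigma^2t^2}2\int_0^u\Phi(s)\,ds,\qquad u\in[0,1].$$
As $\Phi$ is continuous, it is continuously differentiable with $\Phi'=-\frac{\sigma^2t^2}2\Phi$ and $\Phi(0)=1$, so $\Phi(u)=e^{-\sigma^2t^2u/2}$. The limit is the same for every subsequence we might have started from. Hence $Ee^{itS_n/\sqrt n}=\Phi_n(1)\to e^{-\sigma^2t^2/2}$ along the full sequence, for every $t$. Lévy's continuity theorem gives Theorem A. $\blacksquare$

**Remark.** The demimartingale property entered this proof only in the form $E[X_{j+1}f(S_i)]\ge0$ for $1\le i\le j$ and nondecreasing $f:\mathbb R\to\mathbb R$. Indeed (F2) uses the functions $\pm1$ and $S_1$, and Step 3 uses (F4) with the single coordinate $S_m$.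

## 6. Theorems B and C: a random variance in place of $\sigma^2$

We now drop ergodicity. Let $D[0,1]$ be the space of right-continuous functions with left limits, with the Skorokhod topology, and put $W_n(u)=S_{\lfloor nu\rfloor}/\sqrt n$ for $u\in[0,1]$.

**Theorem B.** Let $S_0=0$ and let $\{S_n\}$ be an $L^2$-demimartingale with strictly stationary differences and $\sigma^2<\infty$ (no ergodicity assumed).

1. There is an $\mathcal I$-measurable $V\ge0$ with $EV=\sigma^2$ and $\big\|\frac1\ell E[S_\ell^2\mid\mathcal I]-V\big\|_1\le2\delta_\ell/\ell\to0$.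
2. $W_n\to\sqrt V\,B$ stably in $D[0,1]$, where $B$ is a standard Brownian motion independent of $\mathcal F$ (on an extension of the probability space): for every bounded $\mathcal F$-measurable $g$ and bounded Skorokhod-continuous $F$, $E[gF(W_n)]\to E[gF(\sqrt VB)]$. In the ergodic case $V=\sigma^2$, so Donsker's invariance principle holds, with Rényi-mixing convergence.
3. $\{S_n^2/n\}$ is uniformly integrable.

**Theorem C.** (a) The limit laws of $n^{-1/2}S_n$ in the setting of Theorem B with $\sigma^2$ prescribed are exactly the laws of $\sqrt VZ$ with $V\ge0$, $EV=\sigma^2$, $V$ independent of $Z$. (b) For an $L^2$-demimartingale with stationary differences, $\sum_kr(k)<\infty$ if and only if $\sup_nE[S_n^2]/n<\infty$. There is an ergodic example with $\sum_kr(k)=\infty$ for which $n^{-1/2}S_n$ is not even tight.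

Stable convergence is convergence in law jointly with every fixed event of $\mathcal F$. It is strictly stronger than convergence in law: if $\zeta$ is standard normal, then $\zeta_n=(-1)^n\zeta$ has a constant law, but $E[1_{\{\zeta>0\}}F(\zeta_n)]$ oscillates for suitable $F$. Rényi-mixing convergence is the case where the limit is independent of $\mathcal F$, that is, $E[gF(W_n)]\to E[g]\,E[F(\sigma B)]$.

In Example 3 the $V$ of Theorem B is the $V$ of the example. It is invariant because $V=X_n^2$ for all $n$. Given $V$ the sequence is i.i.d., so an invariant event has conditional probability $0$ or $1$ given $V$ by Kolmogorov's zero-one law. Thus $\mathcal I=\sigma(V)$ up to null sets, and $\frac1\ell E[S_\ell^2\mid\mathcal I]=V$ for every $\ell$.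

**What changes in the proof.** Let $v_\ell^{\mathcal I}=E[S_\ell^2\mid\mathcal I]$. Without ergodicity, Step 4 replaces $D_m^2$ by the random variable $v^{\mathcal I}_\ell$, and $E[e^{itS_m/\sqrt n}v_\ell^{\mathcal I}]$ is no longer a multiple of $\varphi_n(m)$: the equation for $\Phi$ does not close. One would like to condition on $\mathcal I$. But (1) is an inequality for unconditional expectations, and a monotone function of the past times the indicator of an invariant event need not be monotone. So the definition gives no conditional version of (1) directly.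

The way around this is to test against a Lipschitz function $g$ of $S_1,\dots,S_p$ with $p$ fixed. By (F4) a non-monotone $g$ is allowed, at the extra price $C\sum_{i\le p}E[D_mS_i]$. For fixed $p$ this price is *summable in $m$*, so after multiplication by $|t|/\sqrt n$ it vanishes. Such $g$ are dense. So we may keep the whole random variable $e^{itS_m/\sqrt n}$ rather than its mean, and pass to the limit in the weak-* sense.

**Conventions.** Bounded measurable functions of $X$ include $W_n$, and $V$ will be $\sigma(X)$-measurable. Hence in part 2 we may replace $g$ by $E[g\mid\sigma(X)]$: on the right, $E[gF(\sqrt VB)]=E[g\Psi(V)]$ with $\Psi(v)=E[F(\sqrt vB)]$. From now on all $g$ are $\sigma(X)$-measurable, and $L^p$ means complex $L^p(\sigma(X),P)$. Weak-* convergence $Y_n\to Y$ in $L^\infty$ means $E[\phi Y_n]\to E[\phi Y]$ for all $\phi\in L^1$. For instance, i.i.d. signs $\xi_n$ converge weak-* to $0$. Since $\sigma(X)$ is countably generated, $L^1$ is separable, so bounded sequences in $L^\infty$ have weak-* convergent subsequences. Finally, let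 $\rho=\sum_{k\ge0}r(k)<\infty$.

## 7. The window expansion tested against the early past

Fix $a\in[0,1)$ and $t\in\mathbb R$. Let $H_n=h(W_n(u_1),\dots,W_n(u_k))$ with all $u_i\le a$, where $h$ is complex with $|h|\le1$ and $|h(x)-h(y)|\le\sum_iL_i|x_i-y_i|$. For integers $m\ge\lfloor na\rfloor$ put
$$y_n(m)=H_n\exp\{it(S_m-S_{\lfloor na\rfloor})/\sqrt n\},\qquad Y_n(x)=y_n(\lfloor nx\rfloor),\quad x\in[a,1].$$
Let $K=\sum_iL_i+2|t|$ in general, and $K=|t|$ if $a=0$ and $H_n\equiv1$. Since $|H_n|\le1$, as in (2) we have
$$E|y_n(b)-y_n(c)|\le|t|\sigma\sqrt{\frac{|b-c|}n},\qquad\|Y_n(x)-Y_n(x')\|_1\le|t|\sigma\sqrt{|x-x'|+\frac1n}. \tag{8}$$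
The factor $H_n$ is there so that, later, increments over several time intervals can be treated one after another.

**Lemma 1.** Let $g=\gamma(S_1,\dots,S_p)$ with $\gamma$ complex, $|\gamma|\le1$, and $\gamma$ Lipschitz with constant $C$ in each coordinate. For $a\le s\le1$ and $\ell\ge1$,
$$\limsup_n\Big|E[g(Y_n(s)-Y_n(a))]+\frac{t^2}{2\ell n}\sum_{m=\lfloor na\rfloor}^{\lfloor ns\rfloor-1}E[g\,y_n(m)\,v_\ell^{\mathcal I}]\Big|\le K|t|(s-a)\frac{\delta_\ell}\ell .$$

*Proof.* Put $M=\lfloor na\rfloor$, $N=\lfloor ns\rfloor$.

**Step 1.** *We telescope and expand as for Theorem A.* By cancellation and (8),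
$$\sum_{m=M}^{N-1}E[g(y_n(m+\ell)-y_n(m))]=\sum_{j=0}^{\ell-1}E[g(y_n(N+j)-y_n(M+j))]=\ell\,E[g(Y_n(s)-Y_n(a))]+o(1).$$
Expand $y_n(m+\ell)-y_n(m)=y_n(m)(e^{itD_m/\sqrt n}-1)$ to second order. Since $|g\,y_n(m)|\le1$, the remainders sum to $o(1)$ exactly as in Step 2 of Section 5.

**Step 2.** *We bound the first-order terms, including the price of the non-monotone $g$.* For $m<p$ we have $\big|\frac{t}{\sqrt n}E[g\,y_n(m)D_m]\big|\le|t|\sqrt{v_\ell/n}$. There are at most $p$ such terms, with total $O(n^{-1/2})$. Let $m\ge p$ and $m\ge M$. Then $g\,y_n(m)$ is a function of $S_1,\dots,S_p$, the $S_{\lfloor nu_i\rfloor}$, $S_{\lfloor na\rfloor}$ and $S_m$, all with indices $\le m$ (possibly coinciding, which (F4) allows). As $|\gamma|\le1$ and $|y_n(m)|\le1$, its Lipschitz constants are at most $C$ for each of $S_1,\dots,S_p$. For the others they are at most $L_i/\sqrt n$, $|t|/\sqrt n$, $|t|/\sqrt n$, of total at most $K/\sqrt n$. If $a=0$ and $H_n\equiv1$, only $S_m$ is left, with constant $|t|/\sqrt n$. By (F4) and (F3),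
$$|E[g\,y_n(m)D_m]|\le\frac{K\delta_\ell}{\sqrt n}+C\sum_{i=1}^pE[D_mS_i].$$
For fixed $i\le p$,
$$\sum_{m\ge p}E[D_mS_i]=\sum_{j=1}^\ell\sum_{i'=1}^i\sum_{m\ge p}r(m+j-i')\le\ell\,i\,\rho,$$
because for fixed $j,i'$ the arguments are distinct positive integers. Hence the first-order terms have total at most
$$K|t|\delta_\ell\frac{N-M}n+O(n^{-1/2}).$$

**Step 3.** *We replace $D_m^2$ by $v_\ell^{\mathcal I}$ in the second-order terms.* It suffices that $\frac1n\sum_{m=M}^{N-1}E[g\,y_n(m)(D_m^2-v_\ell^{\mathcal I})]\to0$. Since $v_\ell^{\mathcal I}$ is $\mathcal I$-measurable, $v_\ell^{\mathcal I}=w(X)$ with $w\circ\theta=w$. Therefore $(S_m-S_b,D_m,v_\ell^{\mathcal I})$ is a function of $\theta^bX$, and has the law of $(S_{m-b},D_{m-b},v_\ell^{\mathcal I})$. Group the indices by $q$ as in Step 4 of Section 5. The leftovers cost at most $2qv_\ell/n$. Replacing $y_n(m)$ by $y_n(b)$ costs at most $\max_{0\le c<q}E[\min(2,|t||S_c|/\sqrt n)(D_c^2+v_\ell^{\mathcal I})]\to0$ per index. The rest is at most $E\big|\frac1q\sum_{m=0}^{q-1}D_m^2-v_\ell^{\mathcal I}\big|$,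 which tends to $0$ as $q\to\infty$ by the $L^1$ ergodic theorem.

Collect the three steps, divide by $\ell$, and use $(N-M)/n\to s-a$. $\square$

## 8. A limit equation in $L^1$

**Step 1.** *We extract a weak-* limit of $Y_n(x)$ for all $x$ at once.* By weak-* compactness and a diagonal argument, any subsequence of the integers has a further subsequence along which $Y_n(x)$ converges weak-* for $x=a$ and all rational $x\in[a,1]$. Let $x\in[a,1]$ be arbitrary and $g$ bounded. By (8), $|E[g(Y_n(x)-Y_n(x'))]|\le\|g\|_\infty|t|\sigma\sqrt{|x-x'|+1/n}$, so comparison with rational $x'$ shows that $E[gY_n(x)]$ converges. Bounded $g$ are dense in $L^1$ and $|Y_n|\le1$, so $E[\phi Y_n(x)]$ converges for all $\phi\in L^1$. The limit is a linear functional of norm at most $1$, hence given by some $Y(x)\in L^\infty$ with $|Y(x)|\le1$. Taking limits in (8) tested against $|g|\le1$,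
$$\|Y(x)-Y(x')\|_1\le|t|\sigma\sqrt{|x-x'|}. \tag{9}$$
So $x\mapsto Y(x)$ is continuous into $L^1$. The integral $\int_a^sY(x)\,dx$ exists as an $L^1$-limit of Riemann sums, and $|\int_a^sY|\le s-a$. Note that the subsequence does not depend on $\ell$.

**Step 2.** *We take limits in Lemma 1.* Let $\phi=g\,v_\ell^{\mathcal I}\in L^1$. The sum $\frac1n\sum_{m=\lfloor na\rfloor}^{\lfloor ns\rfloor-1}E[\phi\,y_n(m)]$ differs from $\int_a^sE[\phi Y_n(x)]\,dx$ by at most $2v_\ell/n$. By weak-* convergence and bounded convergence (the integrand is at most $v_\ell$), it tends to $\int_a^sE[\phi Y(x)]\,dx$. This equals $E[\phi\int_a^sY(x)\,dx]$: clear for bounded $\phi$, and in general by truncating $\phi$, since $|Y|\le1$ and $|\int_a^sY|\le s-a$. So for $g$ as in Lemma 1,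
$$\Big|E\Big[g\Big(Y(s)-Y(a)+\frac{t^2}2\frac{v_\ell^{\mathcal I}}\ell\int_a^sY(x)\,dx\Big)\Big]\Big|\le K|t|(s-a)\frac{\delta_\ell}\ell .$$

**Step 3.** *We extend to all $g$, to get a norm.* Let $g$ be $\sigma(X)$-measurable with $|g|\le1$. Then $E[g\mid X_1,\dots,X_p]\to g$ in $L^1$ as $p\to\infty$. This conditional expectation is a Borel function of $(S_1,\dots,S_p)$ with values in the closed unit disc, and can be approximated in $L^1$ by Lipschitz functions of $(S_1,\dots,S_p)$. Projecting these onto the unit disc keeps them Lipschitz and does not increase the error. So $g$ is an $L^1$-limit, and along a subsequence an a.s. limit, of functions as in Lemma 1. The bracket in Step 2 is in $L^1$, so by dominated convergence the inequality holds for this $g$. Taking the supremum over all $g$ with $|g|\le1$,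
$$\Big\|Y(s)-Y(a)+\frac{t^2}2\frac{v_\ell^{\mathcal I}}\ell\int_a^sY(x)\,dx\Big\|_1\le K|t|(s-a)\frac{\delta_\ell}\ell\qquad(\ell\ge1,\ a\le s\le1). \tag{10}$$

This is (7), with random variables in place of their means.

## 9. Existence of $V$: proof of Theorem B, part 1

The aim is to show that $v_\ell^{\mathcal I}/\ell$ is Cauchy in $L^1$. The idea is that (10) ties $v_\ell^{\mathcal I}/\ell$, for every $\ell$, to quantities that do not depend on $\ell$.

Take $a=0$, $H_n\equiv1$, so $K=|t|$; take $s=1$ and $t\ne0$. Let $Y=Y^{(t)}$ be any subsequential limit from Section 8. Here $Y(0)=1$. Put $\bar Y^{(t)}=\int_0^1Y^{(t)}(x)\,dx$. Then $|\bar Y^{(t)}|\le1$, and $\|\bar Y^{(t)}-1\|_1\le\int_0^1|t|\sigma\sqrt x\,dx\le|t|\sigma$ by (9). Multiplying (10) by $2/t^2$,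
$$\Big\|\frac2{t^2}\big(1-Y^{(t)}(1)\big)-\frac{v_\ell^{\mathcal I}}\ell\,\bar Y^{(t)}\Big\|_1\le\frac{2\delta_\ell}\ell\qquad\text{for all }\ell .$$
The first term is the same for all $\ell$. Subtracting two of these,
$$\Big\|\Big(\frac{v_\ell^{\mathcal I}}\ell-\frac{v_{\ell'}^{\mathcal I}}{\ell'}\Big)\bar Y^{(t)}\Big\|_1\le\frac{2\delta_\ell}\ell+\frac{2\delta_{\ell'}}{\ell'} .$$
Now let $t\to0$. Since $\bar Y^{(t)}\to1$ in probability and $|\bar Y^{(t)}|\le1$, dominated convergence gives
$$\Big\|\frac{v_\ell^{\mathcal I}}\ell-\frac{v_{\ell'}^{\mathcal I}}{\ell'}\Big\|_1\le\frac{2\delta_\ell}\ell+\frac{2\delta_{\ell'}}{\ell'} .$$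
By (F3) the sequence is Cauchy in $L^1$. Its limit $V$ is nonnegative and has an $\mathcal I$-measurable version. Letting $\ell'\to\infty$ gives $\|v_\ell^{\mathcal I}/\ell-V\|_1\le2\delta_\ell/\ell$, and $EV=\lim v_\ell/\ell=\sigma^2$. This proves part 1. $\square$

## 10. Finite-dimensional stable convergence

The aim is, for $0=u_0<u_1<\dots<u_k\le1$, $t_1,\dots,t_k\in\mathbb R$ and $g\in L^1$,
$$E\Big[g\,e^{i\sum_jt_j(W_n(u_j)-W_n(u_{j-1}))}\Big]\to E\Big[g\,e^{-\frac V2\sum_jt_j^2(u_j-u_{j-1})}\Big]. \tag{11}$$

**Step 1.** *We add one time interval.* Return to general $a$ and $H_n$, and suppose that $H_n=Y_n(a)\to G$ weak-* along the full sequence; then $|G|\le1$. Let $Y$ be a subsequential limit as in Section 8, and let $\ell\to\infty$ in (10). By part 1 and $|\int_a^sY|\le1$, we have $\frac{v_\ell^{\mathcal I}}\ell\int_a^sY\to V\int_a^sY$ in $L^1$. So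
$$Y(s)=G-\frac{t^2}2V\int_a^sY(x)\,dx\quad\text{a.s., for each }s\in[a,1].$$
The function $\widetilde Y(s)=Ge^{-t^2V(s-a)/2}$ is bounded by $1$, continuous in $L^1$, and satisfies the same equation by integrating for each $\omega$. We show $Y=\widetilde Y$. Let $U=Y-\widetilde Y$, $c>0$, and $\mu(s)=\|1_{\{V\le c\}}U(s)\|_1\le2$. Multiplication by $1_{\{V\le c\}}$ commutes with the $L^1$-valued integral, so
$$\mu(s)\le\frac{t^2c}2\int_a^s\mu(x)\,dx,\qquad\text{and by iteration}\qquad\mu(s)\le\frac2{k!}\Big(\frac{t^2c(s-a)}2\Big)^k\quad\text{for all }k .$$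
Hence $\mu\equiv0$. Let $c\to\infty$: $Y(s)=Ge^{-t^2V(s-a)/2}$ a.s. for each $s$. This limit does not depend on the subsequence, so
$$H_n\,e^{it(W_n(s)-W_n(a))}\to G\,e^{-t^2V(s-a)/2}\quad\text{weak-* along the full sequence.} \tag{12}$$

**Step 2.** *We induct over the intervals.* Start with $a=u_0=0$, $H_n\equiv1$, $G=1$, $t=t_1$, $s=u_1$. Having treated the first $j-1$ intervals, take $a=u_{j-1}<1$ and $H_n=\exp\{i\sum_{i<j}t_i(W_n(u_i)-W_n(u_{i-1}))\}$. This is a Lipschitz function, bounded by $1$, of finitely many $W_n(u_i)$ with $u_i\le a$. By the previous stage it converges weak-* along the full sequence. Apply (12) with $t=t_j$, $s=u_j$. After $k$ stages this is (11).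

## 11. Uniform integrability and tightness

**Step 1.** *We prove part 3 of Theorem B.* By (11) with $k=1$, $u_1=1$, $g=1$, we have $S_n/\sqrt n\to\sqrt VZ$ in law with $Z$ independent of $V$, so $\zeta_n=S_n^2/n\to\zeta=VZ^2$ in law. Also $E\zeta_n=v_n/n\to\sigma^2=E\zeta$. For nonnegative variables this implies uniform integrability (Billingsley, *Convergence of Probability Measures*, 1968, Thm 5.4). The argument is short. Since $x1_{\{x\ge2c\}}\le2(x-c)^+=2(x-\min(x,c))$ for $x\ge0$,
$$\limsup_nE[\zeta_n1_{\{\zeta_n\ge2c\}}]\le2\lim_n\big(E\zeta_n-E\min(\zeta_n,c)\big)=2E(\zeta-c)^+,$$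
which tends to $0$ as $c\to\infty$. Finitely many integrable variables do no harm. $\square$

**Step 2.** *We prove a maximal inequality from (1).* For $\lambda>0$ let $A_j=\{\max_{1\le k\le j}S_k\ge\lambda\}$ and $A_0=\emptyset$. On $A_j\setminus A_{j-1}$ we have $S_j\ge\lambda$. Also $1_{A_j}$ is a nondecreasing function of $(S_1,\dots,S_j)$. Summation by parts and (1) give
$$\lambda P(A_N)\le\sum_{j=1}^NE[S_j(1_{A_j}-1_{A_{j-1}})]=E[S_N1_{A_N}]-\sum_{j=1}^{N-1}E[(S_{j+1}-S_j)1_{A_j}]\le E[S_N1_{A_N}].$$
Apply this with $2\lambda$ in place of $\lambda$, and let $A=\{\max_{k\le N}S_k\ge2\lambda\}$. Splitting according to $S_N\ge\lambda$ or $S_N<\lambda$,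
$$2\lambda P(A)\le E[S_N1_A]\le E[S_N1_{\{S_N\ge\lambda\}}]+\lambda P(A),$$
so $P(A)\le\lambda^{-1}E[S_N1_{\{S_N\ge\lambda\}}]\le\lambda^{-2}E[S_N^21_{\{S_N\ge\lambda\}}]$. The sequence $\{-S_n\}$ is also a demimartingale, because $x\mapsto-f(-x)$ is nondecreasing when $f$ is. Applying the bound to both and adding,
$$P\big(\max_{k\le N}|S_k|\ge2\lambda\big)\le\lambda^{-2}E[S_N^21_{\{|S_N|\ge\lambda\}}]. \tag{13}$$

**Step 3.** *We control the modulus of continuity $w_{W_n}(\delta)=\sup_{|u-u'|\le\delta}|W_n(u)-W_n(u')|$.* Let $\varepsilon>0$, $0<\delta<1$, $N=\lfloor n\delta\rfloor+1$. Cover $\{0,\dots,n\}$ by the blocks $\{jN,\dots,(j+1)N\}$, $0\le j<J=\lceil n/N\rceil$. Since $N\ge n\delta$, $J\le\frac1\delta+1$. If $|u-u'|\le\delta$, then $\lfloor nu\rfloor$ and $\lfloor nu'\rfloor$ differ by at most $N$, so they lie in one block or in two adjacent ones. If in every block $\max_{0\le k\le N}|S_{jN+k}-S_{jN}|<\varepsilon\sqrt n$, then by the triangle inequality through the left endpoints of the blocks $|S_{\lfloor nu\rfloor}-S_{\lfloor nu'\rfloor}|<3\varepsilon\sqrt n$.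 By stationarity, and by (13) with $\lambda=\varepsilon\sqrt n/2$,
$$P(w_{W_n}(\delta)\ge3\varepsilon)\le\Big(\frac1\delta+1\Big)P\big(\max_{k\le N}|S_k|\ge\varepsilon\sqrt n\big)\le\Big(\frac1\delta+1\Big)\frac4{\varepsilon^2}E\Big[\frac{S_N^2}n1_{\{|S_N|\ge\varepsilon\sqrt n/2\}}\Big].$$
Here $N/n\to\delta$, so $S_N/\sqrt n\to\sqrt{\delta V}Z$ in law, and $S_N^2/n$ is uniformly integrable by part 3. Let $\kappa$ be continuous with $1_{\{|x|\ge\varepsilon/2\}}\le\kappa(x)\le1_{\{|x|\ge\varepsilon/4\}}$. Since $x^2\kappa(x)$ is continuous and at most $x^2$, the corresponding expectations converge, and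
$$\limsup_nP(w_{W_n}(\delta)\ge3\varepsilon)\le(1+\delta)\frac4{\varepsilon^2}E\Big[VZ^21_{\{\sqrt V|Z|\ge\varepsilon/(4\sqrt\delta)\}}\Big]. \tag{14}$$
The factor $1/\delta$ has been cancelled by the factor $\delta$ in $\delta VZ^2$. The right side tends to $0$ as $\delta\to0$, because $E[VZ^2]=\sigma^2<\infty$.

**Step 4.** *We conclude part 2 of Theorem B.* We use Billingsley (1968, Thm 15.5): if the laws of $W_n(0)$ are tight, and for all $\varepsilon,\eta>0$ there are $\delta\in(0,1)$ and $n_0$ with probability of $\{w_{W_n}(\delta)\ge\varepsilon\}$ at most $\eta$ for $n\ge n_0$, then the laws of $W_n$ are tight in $D[0,1]$, and every subsequential limit is carried by continuous functions.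

Let $g\ge0$ be bounded, $\sigma(X)$-measurable, with $Eg=1$, and put $dQ=g\,dP$. We have $W_n(0)=0$. Since $Q(\cdot)\le\|g\|_\infty P(\cdot)$, (14) gives the modulus condition under $Q$. So the laws of $W_n$ under $Q$ are tight. Let $R$ be a subsequential limit. It is carried by continuous functions, so its finite-dimensional laws are the limits of those of $W_n$ under $Q$. By (11) these have characteristic functions
$$E\Big[g\,e^{-\frac V2\sum_jt_j^2(u_j-u_{j-1})}\Big]=E_Q\Big[e^{i\sum_jt_j\sqrt V(B(u_j)-B(u_{j-1}))}\Big],$$
where $B$ is a Brownian motion independent of $\mathcal F$ under $Q$ as well. Hence $R$ is the law of $\sqrt VB$ under $Q$, whatever the subsequence. So $E[gF(W_n)]\to E[gF(\sqrt VB)]$ for bounded Skorokhod-continuous $F$. Every bounded $g$ is a linear combination of such densities, which gives the general case. If $X$ is ergodic, then $\mathcal I$ is trivial and $V=EV=\sigma^2$ a.s.; the limit $\sigma B$ is independent of $\mathcal F$, which is Donsker's invariance principle with Rényi-mixing convergence. $\blacksquare$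

## 12. Which limits occur, and a Gaussian sequence with covariance $1/(k+1)$

**Theorem C(a).** By Theorem B every limit law is that of $\sqrt VZ$ with $V\ge0$, $EV=\sigma^2$ and $V$ independent of $Z$. Conversely, let a law of $V\ge0$ with $EV=\sigma^2$ be given. Let $(\xi_n)$ be i.i.d. signs independent of $V$, and $X_n=\sqrt V\xi_n$, as in Example 3. This sequence is stationary and in $L^2$, with $\operatorname{Var}X_1=\sigma^2$ and $\operatorname{Cov}(X_1,X_j)=E[V]E[\xi_1\xi_j]=0$ for $j\ge2$. Changing the sign of $\xi_{j+1}$ alone does not change the joint law of $(V,\xi_1,\dots,\xi_{j+1})$, so $X_{j+1}f(S_1,\dots,S_j)$ has a symmetric law. Its expectation is $0$ whenever it is defined, and $\{S_n\}$ is a demimartingale. Conditioning on $V$, the classical central limit theorem gives $n^{-1/2}S_n\to\sqrt VZ$ in law. $\square$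

**Theorem C(b), the equivalence.** The proof of $r\ge0$ in (F2) did not use $\sigma^2<\infty$. So for any $L^2$-demimartingale with stationary differences
$$\frac{E[S_n^2]}n=r(0)+2\sum_{k=1}^{n-1}\Big(1-\frac kn\Big)r(k)\ \uparrow\ r(0)+2\sum_{k\ge1}r(k)\in[0,\infty],$$
and the supremum is finite exactly when $\sum_kr(k)<\infty$. $\square$

**Theorem C(b), the example.** Let $X$ be the stationary centered Gaussian sequence with
$$r(k)=\frac1{k+1}=\int_0^1x^k\,dx .$$
We check the required properties in turn.

*It exists.* For $0\le x<1$ the function $k\mapsto x^{|k|}$ is an AR(1) covariance, hence positive definite, and strictly so. Mixtures over $x$ keep this. So $r$ is a covariance, and $(X_1,\dots,X_j)$, hence also $(S_1,\dots,S_j)$, has a density for each $j$.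

*It is ergodic,* because $r(k)\to0$ (Maruyama, 1949). To see it directly: for bounded continuous $h$ of $p$ variables, the Gaussian vector $(X_1,\dots,X_p,X_{1+k},\dots,X_{p+k})$ converges in law, as $k\to\infty$, to two independent copies of $(X_1,\dots,X_p)$. Hence $E[h(X)h(\theta^kX)]\to(E[h(X)])^2$. If $A$ is an invariant event, approximate $1_A$ in $L^2$ by such $h(X)$. By invariance $h(\theta^kX)$ approximates $1_A$ equally well, so $P(A)=P(A)^2$.

*Its partial sums form an $L^2$-demimartingale.* By Pitt (Ann. Probab. 10, 1982) the sequence is associated since $r\ge0$, and partial sums of mean zero associated sequences are demimartingales (Newman–Wright, 1982). A direct check is also possible. For smooth bounded $f$ with bounded derivatives, Gaussian integration by parts gives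
$$E[X_{j+1}f(S_1,\dots,S_j)]=\sum_{i=1}^j\operatorname{Cov}(X_{j+1},S_i)\,E[\partial_if(S_1,\dots,S_j)],$$
which is $\ge0$ if $f$ is nondecreasing, since the covariances are sums of values of $r$. A bounded nondecreasing $f$ is, by mollification, a limit Lebesgue-almost everywhere of uniformly bounded smooth nondecreasing functions with bounded derivatives. As $(S_1,\dots,S_j)$ has a density, dominated convergence gives (1) for $f$. For unbounded $f$ let $f_c=\max(-c,\min(f,c))$. The positive and negative parts of $X_{j+1}f_c$ increase to those of $X_{j+1}f$ as $c\to\infty$. So (1) follows by monotone convergence whenever the expectation is defined.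

*It is not tight.* The variable $n^{-1/2}S_n$ has law $N(0,E[S_n^2]/n)$. Since $\sum_k\frac1{k+1}=\infty$, the equivalence above gives $E[S_n^2]/n\to\infty$. Hence $P(|n^{-1/2}S_n|\le M)\to0$ for every $M<\infty$, and the sequence is not tight. $\blacksquare$
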